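# Non-Separating Trees and the Cohesion Threshold $2n$

## 1. The guess $f(T)=2n$, tested on trees with one, two and three vertices

All graphs are finite, without loops or multiple edges. For a graph $G$ we write $V=V(G)$; $\deg(v)$ is the degree of a vertex, $N(v)$ its set of neighbors, $\operatorname{dist}(u,v)$ the length of a shortest path from $u$ to $v$. An *$n$-tree* is a tree with $n$ vertices. A *rooted graph* $(G,b)$ is a graph with a chosen vertex $b$, the root.

**Definition (weak cohesion).** $(G,b)$ is *weakly $k$-cohesive* if $G$ is connected, has at least three vertices, and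
$$\deg(u)+\deg(v)+\operatorname{dist}(u,v)\ge k\qquad\text{for all distinct }u,v\neq b .$$

So two non-root vertices of low degree are allowed, provided that they are far apart. In $K_n$ every sum is $2(n-1)+1=2n-1$. In the star $K_{1,r}$, $r\ge 2$, rooted at its center, every sum is $1+1+2=4$.

**Definition (non-separating copy).** A *non-separating copy* of a tree $T$ in $(G,b)$ is a subgraph $T_0\subseteq G-b$ isomorphic to $T$ such that $G-V(T_0)$ is connected. We let $f(T)$ be the minimum positive integer $m$ such that every weakly $m$-cohesive $(G,b)$ contains a non-separating copy of $T$.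

In plain words: how much cohesion guarantees that we can cut a prescribed tree out of the graph, away from $b$, without breaking the rest apart?

The first obstruction is lack of room. Take $(K_n,b)$ with $n\ge3$. It is weakly $m$-cohesive for all $m\le 2n-1$, but $K_n-b$ has only $n-1$ vertices and contains no $n$-tree. Hence
$$f(T)\ge 2n\qquad\text{for every $n$-tree }T,\ n\ge 3 .$$
The natural guess is that nothing else can go wrong, that is, $f(T)=2n$. For $n\ge 3$ this is Conjecture 2 of the paper "Cohesion and Non-Separating Trees in Connected Graphs" (https://combinatorialpress.com/article/jcmcc/Volume%20099/vol-099-paper%206.pdf). It is known that $f(T)<4n$ for every $n$-tree $T$.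

Let us test the guess. On the two smallest trees it fails, in both directions.

**Theorem C.** $f(K_1)=1$ and $f(K_2)=5$. So the formula $f(T)=2n$ fails for $n=1,2$.

*Proof.* *One vertex.* A spanning tree of a connected graph with at least three vertices has at least two leaves, so some leaf is not $b$; deleting it leaves the graph connected. So $m=1$ already works.

*Two vertices, lower bound.* The star $K_{1,r}$ with $r\ge2$, rooted at its center $b$, is weakly $m$-cohesive for every $m\le4$, and $K_{1,r}-b$ has no edge. So $f(K_2)\ge5$.

*Two vertices, upper bound.* Let $(G,b)$ be weakly 5-cohesive. Take a depth-first search tree rooted at $b$; recall that then every edge of $G$ joins an ancestor to a descendant. Let $v$ be a vertex of maximum depth and $p$ its parent. If $p=b$, all non-root vertices are children of $b$ and no two of them are adjacent, so $G$ is a star with center $b$ and at least two leaves. This gives a sum $4<5$, a contradiction. So $p\ne b$. All children of $p$ are leaves of the search tree, by maximality of the depth, so all their neighbors in $G$ are their ancestors. At most one child of $p$ has degree 1 in $G$, since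 two such children would give $1+1+2=4$. Let $v'$ be a child of $p$, namely the one of degree 1 if it exists. Every other child of $p$ has degree at least 2, so it has a neighbor that is a proper ancestor of $p$. The vertices other than $p$ and its children form a connected part of the search tree that contains $b$ and all proper ancestors of $p$. So $G-\{p,v'\}$ is connected, and $pv'$ is a non-separating copy of $K_2$ in $G-b$. $\square$

For $n=3$ the star with sum $4<6$ is no longer an obstruction. Here is a small case to try by hand. Let $b,f,p,q$ form a $K_4$, and let $c$ be a fifth vertex adjacent only to $f$. The degrees are $\deg f=4$, $\deg p=\deg q=3$, $\deg c=1$, and the sums are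
$$fc:\ 4+1+1=6,\quad pc,\,qc:\ 3+1+2=6,\quad fp,\,fq:\ 4+3+1=8,\quad pq:\ 3+3+1=7 .$$
So $(G,b)$ is weakly 6-cohesive. A path on $\{f,p,q\}$ is a separating copy: it leaves $c$ cut off from $b$. But the path $c\,f\,q$ leaves $\{b,p\}$, which is connected. So the guess survives, but only because the tree swallowed the vertex of low degree. This is where the trouble in the whole proof lies: vertices of low degree get cut off.

**Theorem A.** $f(T)=2n$ for every $n$-tree $T$ with $n\ge3$.

So Conjecture 2 is true. The upper bound holds in a stronger, local form.

**Theorem B.** Let $n\ge3$, let $T$ be an $n$-tree, let $G$ be a connected graph with at least 3 vertices, and $b\in V(G)$. Suppose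
$$\deg(u)+\deg(v)+\operatorname{dist}(u,v)\ge 2n\quad\text{for all distinct }u,v\ne b\text{ with }\operatorname{dist}(u,v)\le 4.\tag{1}$$
Then $(G,b)$ contains a non-separating copy of $T$.

*Theorem B implies Theorem A.* The bound $f(T)\ge 2n$ is the $K_n$ example. A weakly $2n$-cohesive $(G,b)$ satisfies (1), so Theorem B gives $f(T)\le 2n$. $\square$

The rest of the lecture proves Theorem B. **From now on $n\ge 3$, $T$ is an $n$-tree and $(G,b)$ satisfies the hypotheses of Theorem B.** For $H\subseteq V$ we write $N_H(z)=N(z)\cap H$ and $\deg_H(z)=|N_H(z)|$, and we identify vertex sets with the subgraphs that they induce.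

## 2. Vertices of low degree, and how to set the worst ones aside

**The purpose of this section** is to rewrite (1) as a statement about how far apart low-degree vertices are, and to isolate a part of the graph in which degrees are as good as we need.

For $v\ne b$ let $\delta(v)=n-\deg(v)$, the *defect* of $v$. Then (1) says
$$\delta(u)+\delta(v)\le\operatorname{dist}(u,v)\quad\text{for distinct }u,v\ne b,\ \operatorname{dist}(u,v)\le4.\tag{2}$$
Two forms will be used constantly.

* If $u\neq v$ are non-root and $k\le5$, then
$$\delta(u)+\delta(v)\ge k\ \Longrightarrow\ \operatorname{dist}(u,v)\ge k.\tag{3}$$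
Indeed, either $\operatorname{dist}(u,v)\ge5\ge k$, or (2) applies.
* If $u,v\ne b$ and $\operatorname{dist}(u,v)=i\in\{1,2,3,4\}$, then
$$\delta(u)\le i-\delta(v),\qquad\text{i.e. }\deg(u)\ge n+\delta(v)-i.\tag{4}$$

**Definition.** A non-root vertex is *small* if $\delta\ge1$ and *normal* if $\delta\le0$. $Y_1,Y_2,Y_3$ are the sets of non-root vertices with $\delta=1$, $\delta=2$, $\delta\ge3$ respectively.

By (3), small vertices are pairwise non-adjacent. So every neighbor of a small vertex is normal or equal to $b$. In the five-vertex graph above ($n=3$) we have $\delta(c)=2$, $\delta(f)=-1$, $\delta(p)=\delta(q)=0$, so $Y_2=\{c\}$.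

A vertex of $Y_3$ has very few neighbors, and we protect it by setting it aside together with one neighbor that keeps it attached. For each $y\in Y_3$ fix a neighbor $f_y$, with $f_y=b$ if $b\in N(y)$. If $f_y\ne b$, then $\delta(f_y)\le1-3$ by (4), so $f_y$ is normal and $\deg(f_y)\ge n+2$. Put
$$\Pi=\big(Y_3\cup\{f_y:y\in Y_3\}\big)\setminus\{b\},\qquad A_0=V\setminus(\Pi\cup\{b\}),\qquad V^\circ=A_0\setminus Y_2 .$$
Thus $V^\circ$ consists of $Y_1$ and the normal vertices outside $\Pi$; $A_0=V^\circ\cup Y_2$; and $V\setminus(\Pi\cup Y_2)=V^\circ\cup\{b\}$.

*Example.* Let $n=4$, take a $K_6$ containing $b$ and a vertex $f\ne b$, and attach a vertex $y$ to $f$ only. Then $\delta(y)=3$, $\deg f=6$, and the four other vertices $x\ne b$ of $K_6$ have degree 5. The sums are $1+6+1=8$ for $yf$, $1+5+2=8$ for $yx$, and at least $5+5+1=11$ for two non-root vertices of the $K_6$, so the graph is weakly 8-cohesive. Here $f_y=f$, $\Pi=\{y,f\}$ and $V^\circ=A_0$ consists of the four vertices $x$. Each $x$ has exactly $4=n$ neighbors outside $\Pi$, one of which is $b$. The next claim says that this is the worst that can happen.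

**Claim 1.**
(a) If $y\in Y_3$, $f_y\ne b$ and $x\in N(f_y)\setminus\{y,b\}$, then $x$ is normal and $x\in V^\circ$.
(b) A normal $x\in V^\circ$ has at least $n$ neighbors outside $\Pi\cup Y_2$ (possibly including $b$).
(c) If $x\in Y_1$, all $n-1$ neighbors of $x$ lie outside $\Pi\cup Y_2$; each is normal or $b$.

*Proof.* (a) We have $1\le\operatorname{dist}(x,y)\le2$, so $\delta(x)\le2-3<0$ by (4), and $x$ is normal. If $x\in\Pi$, then $x=f_{y'}$ with $y'\in Y_3$. Since $x\ne f_y$, $y'\ne y$. The walk $y,f_y,x,y'$ shows $\operatorname{dist}(y,y')\le3$, while $\delta(y)+\delta(y')\ge6$, contradicting (3).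

(b) *Suppose $x$ has a neighbor $y\in Y_2\cup Y_3$*, and let $a=\delta(y)\ge2$. By (4), $\deg(x)\ge n+a-1$. No other neighbor of $x$ is in $Y_2\cup Y_3$: it would be at distance at most 2 from $y$, with defects summing to at least 4. If $x\sim f_{y'}\neq b$ with $y'\in Y_3\setminus\{y\}$, then $\operatorname{dist}(y,y')\le3$ although $\delta(y)+\delta(y')\ge5$, contradicting (3). So the only possible neighbors of $x$ in $\Pi\cup Y_2$ are $y$ and, if $a\ge3$, $f_y$. For $a=2$ this is at most one, and $\deg(x)\ge n+1$; for $a\ge3$ it is at most two, and $\deg(x)\ge n+2$. At least $n$ neighbors remain.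

*Suppose $x$ has no neighbor in $Y_2\cup Y_3$, but $x\sim f_y\ne b$ for some $y\in Y_3$.* Then $\operatorname{dist}(x,y)=2$, so $\deg(x)\ge n+1$ by (4). A second neighbor $f_{y'}\ne f_y$ in $\Pi$ would give $\operatorname{dist}(y,y')\le4$ with $\delta(y)+\delta(y')\ge6$, contradicting (3). So at least $n$ neighbors remain.

*If $x$ has no neighbor in $\Pi\cup Y_2$*, the claim is $\deg(x)\ge n$.

(c) Small vertices are pairwise non-adjacent, so no neighbor is in $Y_1\cup Y_2\cup Y_3$. If $x\sim f_y\ne b$ with $y\in Y_3$, then $\operatorname{dist}(x,y)\le2$ with $\delta(x)+\delta(y)\ge4$, contradicting (3). $\square$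

## 3. Greedy embedding with one good vertex

**The purpose of this section** is to find copies of $T$ at all. Embedding vertex by vertex would need minimum degree $n-1$. Since $Y_1$-vertices may fall short by one, we save one step by keeping a leaf for last and hanging it on a normal vertex.

**Claim 2.** Let $X\subseteq V^\circ$ contain a normal vertex, and suppose that every normal vertex of $X$ has at least $n-1$ neighbors in $X$ and every $Y_1$-vertex of $X$ has at least $n-2$ neighbors in $X$. Then $G[X]$ contains $T$.

*Proof.* Let $\ell$ be a leaf of $T$ and $r$ its neighbor. Put $r$ at a normal vertex $x_0\in X$ and embed $T-\ell$ greedily outward from $r$. Before each step at most $n-2$ vertices are placed, one of which sits at the location whose neighbor is sought. So at most $n-3$ of its at least $n-2$ neighbors in $X$ are occupied, and the step succeeds. Finally we place $\ell$: $x_0$ has at least $n-1$ neighbors in $X$, and at most $n-2$ of them are occupied. $\square$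

**Claim 3.** $G[A_0]$ contains $T$.

*Proof.* If all non-root vertices were small, each would be adjacent only to $b$. There are at least two of them, giving $1+1+2=4<2n$ at distance 2, contrary to (1). So there is a normal vertex. If it lies in $\Pi$, it is some $f_y$ of degree at least $n+2$, and Claim 1(a) turns any of its at least $n>0$ neighbors other than $y,b$ into a normal vertex of $V^\circ$. So $V^\circ$ contains a normal vertex. By Claim 1(b),(c), after discarding $b$, normal vertices of $V^\circ$ have at least $n-1$ neighbors in $V^\circ$ and $Y_1$-vertices at least $n-2$. Claim 2 applies to $X=V^\circ$. $\square$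

**Definition.** An *admissible copy* is an embedding $\varphi$ of $T$ in $G$ with image in $A_0$. Its image $F=\varphi(V(T))$ is also called admissible. We write $\varphi(T')$ for $\varphi(V(T'))$.

Admissible copies avoid $b$, all of $Y_3$, and the protecting neighbors $f_y$; they may use vertices of $Y_2$. In the $K_6$ example the admissible image is unique: the four vertices $x$.

## 4. Growing the part that contains $b$, and where this stops

The approach that a sensible person tries first is extremal: let a connected set $B\ni b$ grow as long as its complement still contains a copy of $T$. If at the end the copy fills the complement, it is non-separating.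

**Definition.** A *$b$-set* is a set $B\ni b$ with $G[B]$ connected such that $V\setminus B$ contains an admissible copy.

By Claim 3, $\{b\}$ is a $b$-set, so every $b$-set lies in an inclusion-maximal one. In the five-vertex graph of Section 1 ($n=3$, $\Pi=\emptyset$) the $b$-sets are $\{b\},\{b,p\},\{b,q\}$. For the maximal $b$-set $\{b,p\}$ the complement is $\{c,f,q\}$, exactly a path: the approach works.

For a maximal $b$-set $B$ put
$$H=V\setminus B,\qquad S=\{h\in H: h\text{ has a neighbor in }B\},\qquad H^\circ=H\cap V^\circ .$$
Since $G$ is connected and $H\neq\emptyset$, $S\ne\emptyset$. If $s\in S$, then $B\cup\{s\}$ is connected, so it is not a $b$-set. This gives: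

**(M)** Every admissible copy in $H$ contains $S$. In particular $S\subseteq A_0$, so $S\cap\Pi=\emptyset$.

A vertex of $H\setminus S$ has all its neighbors in $H$, and $b\notin H$. So Claim 1 gives:

**(D)** If $x\in H^\circ\setminus S$ is normal, then $x$ has at least $n$ neighbors in $H^\circ$. If $x\in Y_1$ and $x\in H\setminus S$, then $N(x)\subseteq H^\circ$, $|N(x)|=n-1$, and all of $N(x)$ is normal.

**(E)** If $S=\{s\}$, then $H^\circ\setminus\{s\}$ contains no normal vertex.

*Proof of (E).* Otherwise put $X=H^\circ\setminus\{s\}$. Its vertices are not in $S$, so by (D) its normal vertices have at least $n-1$ neighbors in $X$ and its $Y_1$-vertices at least $n-2$. Claim 2 gives an admissible copy in $H$ missing $s$, contradicting (M). $\square$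

Let $F$ be an admissible copy in $H$ and $C=H\setminus F$. If $C=\emptyset$, then $G-F=G[B]$ is connected and $F$ is a non-separating copy. So **from now on we assume, for contradiction, that**
$$(G,b)\text{ has no non-separating copy of }T.\tag{5}$$
Then $C\ne\emptyset$ for every maximal $b$-set and every admissible copy $F$ in $H$. As $S\subseteq F$, we have $C\cap S=\emptyset$.

*A case where the first approach succeeds.* Suppose that all non-root vertices are normal and $T$ is a star. Take $c\in C$ and $s\in S$. As $c\notin S$, $c$ has at least $n$ neighbors in $H$. Choosing $n-1$ of them different from $s$ gives a copy centered at $c$ that misses $s$, contradicting (M). So (5) is impossible in this case.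

*The point where it stops.* Let $n=4$ and $T=K_{1,3}$. Let $B=\{b,w_1,w_2,w_3,w_4\}$ be a $K_5$. Add $Z=\{z_1,z_2,z_3\}$ and two vertices $c,t$, with $c$ and $t$ each adjacent to all of $Z$, and each $z_i$ adjacent to $w_1$ and $w_2$. Then $\deg c=\deg t=3$ and every other non-root vertex has degree at least 4. So the small vertices are $c$ and $t$, with defect 1, and $\operatorname{dist}(c,t)=2$. By (2), weak 8-cohesion holds: two defects never sum to more than the distance. Here all copies in $G-b$ are admissible. The only copies of $K_{1,3}$ in $H=Z\cup\{c,t\}$, a $K_{2,3}$, are $Z\cup\{t\}$ and $Z\cup\{c\}$. A connected set properly containing $B$ contains some $z_i$, and $H\setminus\{z_i\}$ is a 4-cycle without a $K_{1,3}$. So $B$ is a maximal $b$-set, but each copy in its complement isolates $c$ or $t$. The approach is stuck at a $Y_1$-vertex all of whose neighbors lie in every copy.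

Yet this graph has a non-separating copy: the star with center $z_1$ and leaves $c,t,w_1$. What is left is $b,w_2,w_3,w_4$ together with $z_2,z_3$, which hang on $w_2$. This copy leaves $H$. It uses the stuck vertex $c$ as a *leaf*, and does not take all of $N(c)$.

This gives the plan. First, squeeze from maximality a complete description of the stuck situations; for trees that are neither stars nor double stars there are none. Then, in stuck situations, change the competition: among copies that have a small vertex as a leaf without taking its whole neighborhood, choose one for which the component of $b$ in the rest is largest.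

## 5. Trees that are not stars: a branch with a free neighbor has no forced vertex

In Sections 5 and 6, $T$ is not a star, so $n\ge4$, and $B$ is a fixed maximal $b$-set. Let $\mathcal K$ be the set of vertices that lie in every admissible copy in $H$; by (M), $\mathcal K\supseteq S$. These are the forced vertices.

**Definition.** Let $\varphi$ be an admissible copy in $H$ and $uv$ an edge of $T$, ordered. Let $T_v$ be the component of $T-uv$ containing $v$, rooted at $v$, and $U=V(T)\setminus V(T_v)\ni u$. The triple $(\varphi,u,v)$ is *open* if $\varphi(u)$ has a neighbor in $H^\circ\setminus\varphi(T)$. Let $\mathcal F(\varphi,u,v)$ be the set of admissible copies in $H$ that agree with $\varphi$ on $U$, and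
$$K^*(\varphi,u,v)=\bigcap_{\psi\in\mathcal F(\varphi,u,v)}\psi(T_v).$$

So $T_v$ is a branch at $u$, we re-embed only this branch, and $K^*$ is what the branch is forced to use. For the path $t\,u\,v\,\ell$, for instance, $U=\{t,u\}$, and $\mathcal F(\varphi,u,v)$ arises from all placements of $v\ell$ on edges $v'\ell'$ of $G[H\cap A_0]$ that avoid $\varphi(t),\varphi(u)$ and have $v'\sim\varphi(u)$. We have
$$\mathcal K\cap\varphi(T_v)\subseteq K^*(\varphi,u,v)\subseteq\varphi(T_v).\tag{6}$$
For the first inclusion: a vertex of $\mathcal K\cap\varphi(T_v)$ lies in $\psi(T)$ for each $\psi\in\mathcal F(\varphi,u,v)$, and not in $\varphi(U)=\psi(U)$; so it lies in $\psi(T_v)$.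

**Lemma 4.** If $(\varphi,u,v)$ is open, then $K^*(\varphi,u,v)=\emptyset$.

The idea is to regrow the branch from the free neighbor $g$ of $\varphi(u)$. By induction on the size of the branch, the forced vertices adjacent to an outside vertex $x$ form an antichain of the branch, so there are at most as many of them as the branch has leaves. This leaves enough unforced neighbors to place all the inner vertices of the branch without touching any forced vertex. Then the leaves are placed avoiding one forced vertex.

*Proof.* We use induction on $j=|T_v|$, over all open triples. Write $\mathcal F,K^*$ for $\mathcal F(\varphi,u,v),K^*(\varphi,u,v)$. Let $g\in H^\circ\setminus\varphi(T)$ with $g\sim\varphi(u)$.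

If $j=1$, moving $v$ to $g$ gives a member of $\mathcal F$, so $K^*\subseteq\{\varphi(v)\}\cap\{g\}=\emptyset$.

Let $j\ge2$, assume the lemma for smaller values, and suppose $K^*\ne\emptyset$. Let $L$ be the number of childless vertices of $T_v$; we call them its leaves, and they are leaves of $T$. Let $N=j-L\ge1$ be the number of the other, *inner*, vertices of $T_v$; they form a subtree containing $v$. Put
$$W^\circ=H^\circ\setminus\varphi(U),\qquad G^*=W^\circ\setminus K^* .$$
As $K^*\subseteq\varphi(T_v)$, we have $g\in G^*$. Also $|U|=n-j$.

**Step 1: degrees in $G^*$.** *This step shows that vertices of $G^*$ have many neighbors in $G^*$.* Let $x\in G^*$. Since $x\notin K^*$ and $x\notin\varphi(U)$, some $\psi\in\mathcal F$ misses $x$; so $x\notin S$ by (M). Put $\varepsilon(x)=0$ if $x$ is normal and $\varepsilon(x)=1$ if $x\in Y_1$. By (D), $x$ has at least $n-\varepsilon(x)$ neighbors in $H^\circ$, hence at least $n-\varepsilon(x)-|U|=j-\varepsilon(x)$ neighbors in $W^\circ$.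

We claim that for every $\psi\in\mathcal F$ that misses $x$, the set $\psi^{-1}(N(x)\cap K^*)$, which lies in $T_v$ because $K^*\subseteq\psi(T_v)$, is an antichain: none of its elements is a proper descendant of another. Suppose that $\psi(r),\psi(r')\in N(x)\cap K^*$ with $r'$ a proper descendant of $r$, and let $w$ be the child of $r$ towards $r'$. The triple $(\psi,r,w)$ is open, because $x\in H^\circ\setminus\psi(T)$ is a neighbor of $\psi(r)$, and $|T_w|<j$. By induction $K^*(\psi,r,w)=\emptyset$. On the other hand, let $\chi\in\mathcal F(\psi,r,w)$. It agrees with $\psi$ on $V(T)\setminus V(T_w)\supseteq U$, hence with $\varphi$ on $U$, so $\chi\in\mathcal F$ and $\psi(r')\in K^*\subseteq\chi(T_v)$. Moreover $\psi(r')\notin\psi(V(T)\setminus V(T_w))=\chi(V(T)\setminus V(T_w))$. So $\psi(r')\in\chi(T_w)$. As $\chi$ was arbitrary, $\psi(r')\in K^*(\psi,r,w)$, a contradiction.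

Choosing for each element of an antichain a childless descendant of it (possibly itself) is injective, so an antichain of $T_v$ has at most $L$ elements. Hence $|N(x)\cap K^*|\le L$, and
$$x\text{ has at least } j-\varepsilon(x)-L=N-\varepsilon(x)\text{ neighbors in }G^*,\quad\text{for every } x\in G^*.\tag{7}$$

**Step 2: the re-embedding attempt.** *This step describes an attempt to build a member of $\mathcal F$ that misses a chosen forced vertex, and lists conditions under which it succeeds.* Fix $y^*\in K^*$ and $g'\in G^*$ with $g'\sim\varphi(u)$. Keep $\varphi$ on $U$, put $v$ at $g'$, and place the remaining inner vertices, parents first, in $G^*$. At each such step at most $N-1$ inner vertices are placed, including the one at the parent's location $x$. So at most $N-2$ neighbors of $x$ in $G^*$ are occupied, while $x$ has at least $N-1$ by (7). So this works.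

Then place the leaves in $W^\circ\setminus\{y^*\}$. A parent's location $x\in G^*$ has at least $j-\varepsilon(x)-1\ge j-2$ neighbors there. When a leaf other than the last one is placed, at most $j-2$ vertices of $T_v$ are already placed, including the one at $x$, so at most $j-3$ neighbors of $x$ are occupied, and the step works. For the last leaf, whose parent is at $x$, at most $j-2$ neighbors are occupied. We succeed in each of these cases:

* $x$ is normal (at least $j-1$ available);
* $x$ is non-adjacent to some other placed location of $T_v$ (at most $j-3$ occupied, at least $j-2$ available);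
* $x\not\sim y^*$ (at least $j-\varepsilon(x)\ge j-1$ available);
* $x$ has at least $j$ neighbors in $W^\circ$ (at least $j-1$ available).

Success gives an admissible copy in $H$ that agrees with $\varphi$ on $U$ and misses $y^*$ (note that $y^*\notin\varphi(U)$). This contradicts $y^*\in K^*$. So the attempt always fails, for all choices made. If there were no small vertices, the first case would already finish the proof; the remaining steps treat $Y_1$-locations.

**Step 3: the case $N\ge2$.** *Here we use the freedom in the choice of the last leaf and of $g'$.* Start with $g'=g$. Suppose first that two different inner vertices have leaf children. If some inner vertex with leaf children is at a normal location, let the last leaf be one of its children; we succeed. Otherwise two such parents are at small, hence non-adjacent, locations; let the last leaf be a child of one of them; we succeed. Both contradict Step 2. So a unique inner vertex $r$ has leaf children. An inner vertex of maximum depth has only leaf children and, since $N\ge2$, differs from $v$. So it is $r$, and $r\ne v$.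

Since the attempt fails, the location $x$ of $r$ is in $Y_1$ and has exactly $j-1$ neighbors in $W^\circ$. As $x\in G^*$, we have $x\notin S$, so $N(x)\subseteq H^\circ$ and $|N(x)|=n-1$ by (D). So $x$ has $(n-1)-(j-1)=n-j=|U|$ neighbors in $\varphi(U)$, that is, $x$ is adjacent to all of $\varphi(U)$, in particular to $\varphi(u)$. Repeat the attempt with $g'=x\in G^*$. Now $r$ is at a location different from $x$ in $G^*$. This location is normal, or it is in $Y_1$ and so non-adjacent to the placed location $x$ of $v$. In both cases we succeed, a contradiction.

**Step 4: the case $N=1$, preparation.** *We collect what failure says when the branch is a star.* Now $T_v-v$ consists of $L=j-1$ leaves adjacent to $v$. With $g'=g$, the attempt fails for every $y^*\in K^*$. So $g\in Y_1$, $|N(g)\cap W^\circ|=j-1$ and $K^*\subseteq N(g)$. As $g\in G^*$, $g\notin S$. By (D), all of $N(g)$ is normal and in $H^\circ$, and $|N(g)|=n-1$; as in Step 3, $g$ is adjacent to all of $\varphi(U)$. Let $\psi_0\in\mathcal F$ be the copy that puts $v$ at $g$ and the $j-1$ leaves at $N(g)\cap W^\circ$.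

The antichain statement of Step 1 with $x=g$ and $\psi=\varphi$ says that $\varphi^{-1}(K^*)$ is an antichain of $T_v$. So either $K^*=\{\varphi(v)\}$ or $K^*\subseteq\varphi(T_v-v)$.

For $t\in U\setminus\{u\}$, all $T$-neighbors of $t$ lie in $U$, so moving $t$ to $g$ gives an admissible copy in $H$ missing $\varphi(t)$. Hence $\mathcal K\cap\varphi(U)\subseteq\{\varphi(u)\}$.

**Step 5: $K^*=\{\varphi(v)\}$ is impossible.** *We show that $S$ would be a single vertex and use (E).* Since $K^*\subseteq N(g)$, $g\sim\varphi(v)$. The $T$-neighbors of $u$ lie in $U\cup\{v\}$, so moving $u$ to $g$ gives an admissible copy in $H$ missing $\varphi(u)$. Hence $\mathcal K\cap\varphi(U)=\emptyset$. With (6), $\mathcal K\subseteq K^*$, so $S=\{\varphi(v)\}$. But $\varphi(u)\in N(g)$ is normal and in $H^\circ\setminus S$, contradicting (E).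

**Step 6: $K^*\subseteq\varphi(T_v-v)$ is impossible.** *Again we show that $S$ would be a single vertex; here it is used that $T$ is not a star.* Let $h=\varphi(v)$, and let $y^*=\varphi(\ell^*)\in K^*$ be arbitrary. If $h$ had a neighbor in $H^\circ\setminus\varphi(T)$, moving $\ell^*$ there would give a member of $\mathcal F$ missing $y^*$, a contradiction. So $h$ has no such neighbor; in particular $h\not\sim g$. Hence $\psi_0$, whose image is $\varphi(U)\cup\{g\}\cup(N(g)\cap W^\circ)$, misses $h$, and $h\notin S$ by (M). Also $h\notin Y_2$: since $h\sim\varphi(u)\sim g$, $\operatorname{dist}(h,g)\le2$, while $\delta(g)=1$. So $h\in H^\circ\setminus S$, and all its neighbors in $H^\circ$ are in the $(n-1)$-set $\varphi(T)\setminus\{h\}$. By (D), $h$ is not normal, so $h\in Y_1$ and $N(h)=\varphi(T)\setminus\{h\}$.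

As $T$ is not a star, $|U|\ge2$ (if $U=\{u\}$, then $T$ is a star with center $v$). So the tree $T[U]$ has a leaf $t\ne u$. It is a leaf of $T$, with neighbor $t'\in U$. Move $t$ to $g$, which is allowed since $g\sim\varphi(t')$, and $\ell^*$ to $\varphi(t)$, which is allowed since $h\sim\varphi(t)$. The result is an admissible copy in $H$ missing $y^*$. So $y^*\notin\mathcal K$. As $y^*\in K^*$ was arbitrary, (6) gives $\mathcal K\cap\varphi(T_v)\subseteq\mathcal K\cap K^*=\emptyset$. With Step 4, $\mathcal K\subseteq\{\varphi(u)\}$, so $S=\{\varphi(u)\}$. But $\varphi(t)\in N(g)$ is normal and in $H^\circ\setminus S$, contradicting (E). $\square$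

## 6. Only double stars can be stuck

**The purpose of this section** is to describe $H$ completely. Let $\varphi$ be any admissible copy in $H$, $F=\varphi(T)$, $C=H\setminus F\ne\emptyset$.

**(i) No vertex of $F$ has a neighbor in $H^\circ\setminus F$.** Suppose that $\varphi(u)$ has one. Then all triples $(\varphi,u,v)$, $v$ a $T$-neighbor of $u$, are open. By Lemma 4 and (6), $\mathcal K\cap\varphi(T_v)=\emptyset$ for all these $v$. So $\mathcal K\subseteq\{\varphi(u)\}$ and $S=\{s\}$ with $s=\varphi(u)$. A normal vertex of $F\subseteq A_0$ lies in $H^\circ$; so by (E) all vertices of $F\setminus\{s\}$ are small, hence pairwise non-adjacent. Then all edges of $T$ contain $u$, and $T$ is a star, a contradiction.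

**(ii) $H^\circ\subseteq F$.** Suppose not. Vertices of $H^\circ\setminus F$ are not in $S$, and by (i) they have no neighbor in $F$. By (D) they have at least $n$ (if normal) or exactly $n-1$ (if in $Y_1$) neighbors in $H^\circ\setminus F$; since neighbors of $Y_1$-vertices there are normal, $H^\circ\setminus F$ contains a normal vertex. Claim 2 gives an admissible copy in $H^\circ\setminus F$. It misses $S\subseteq F$, contradicting (M).

**(iii) Normal vertices of $F$ lie in $S$.** A normal $x\in F\setminus S$ is in $H^\circ$ and by (D) has at least $n$ neighbors in $H^\circ\subseteq F$. This is impossible as $|F|=n$ and $x\in F$.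

**(iv) $\Pi\cap H=\emptyset$.** If $f_y\in H$ for some $y\in Y_3$, then $f_y\ne b$ and, by (M), $f_y\notin S$. So all neighbors of $f_y$ are in $H$, and by Claim 1(a) its at least $n+1$ neighbors other than $y$ lie in $H^\circ\subseteq F$, which is impossible. If $y\in Y_3\cap H$, then $f_y\notin H$, so $f_y\in B$ and $y\in S\cap\Pi$, contradicting (M).

So $H\subseteq A_0=V^\circ\cup Y_2$ and, by (ii), $C\subseteq Y_2$.

**What is left over is one vertex.** *We show $|C|=1$.* Let $y\in C$. As $y\notin S$, $N(y)\subseteq H$; these neighbors are normal, so $N(y)\subseteq H^\circ\subseteq F$, and $|N(y)|=n-2$. Suppose $y\ne y'$ are both in $C$. By (3), $\operatorname{dist}(y,y')\ge4$, so $N(y)\cap N(y')=\emptyset$ and $2(n-2)\le n$. Hence $n=4$ and $F=N(y)\sqcup N(y')$. As $G[F]$ is connected, it has an edge between $N(y)$ and $N(y')$, so $\operatorname{dist}(y,y')\le3$, a contradiction. So $C=\{y\}$, $H=F\cup\{y\}$, and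
$$F=N(y)\cup\{\alpha,\beta\},\qquad\alpha\ne\beta,\quad \alpha,\beta\notin N(y).$$

**(v) For every $t\in V(T)$, some $T$-neighbor of $t$ is located in $\{\alpha,\beta\}$.** Otherwise all $T$-neighbors of $t$ are located in $N(y)$, and moving $t$ to $y\in Y_2\subseteq A_0$ gives an admissible copy in $H$ missing $\varphi(t)$. But $\operatorname{dist}(\varphi(t),y)\le2$, so $\delta(\varphi(t))\le2-2=0$ and $\varphi(t)\in S$ by (iii), contradicting (M).

**The shape of $T$.** By (v), the vertices of $T$ located at $\alpha$ and $\beta$ are adjacent in $T$, and each of the $n-2$ other vertices is adjacent in $T$ to one of them. This accounts for $n-1$ edges, so $T$ has no others. As $T$ is not a star, $T$ is a *double star*: two adjacent centers, each with at least one leaf attached, and nothing else. In $F$ its centers are $\alpha,\beta$, with non-empty leaf sets $N_\alpha,N_\beta$, and $N(y)=N_\alpha\sqcup N_\beta$. Let $p=|N_\alpha|$, $q=|N_\beta|$, so $p+q=n-2$. As $\alpha,\beta$ are at distance at most 2 from $y\in Y_2$, they are normal by (4). So all of $F$ is normal, and $S=F$ by (iii). By (M):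

**(vi)** Every admissible copy in $H=F\cup\{y\}$ has vertex set $F$, and all vertices of $F$ are normal.

**(vii) $p,q\ge2$.** Suppose $N_\alpha=\{f\}$, and pick $f'\in N_\beta$. Consider the double star with adjacent centers $\beta$ and $f'$, where $\beta$ has the $q$ leaves $(N_\beta\setminus\{f'\})\cup\{\alpha\}$ and $f'$ has the leaf $y$. It is an admissible copy of $T$ in $H$ missing $f$, contradicting (vi). The case $q=1$ is symmetric.

In particular, if $T$ is neither a star nor a double star, (5) is already contradicted.

## 7. Double stars: copies that leave $H$

Double stars really do get stuck. Let $n=6$, and let $T$ be the double star with two leaves at each center. Let $B=\{b,w_1,\dots,w_6\}$ be a $K_7$. Add a double star with centers $\alpha,\beta$ and leaves $a_1,a_2$ at $\alpha$, $b_1,b_2$ at $\beta$, and a vertex $y$ adjacent to $a_1,a_2,b_1,b_2$. Join each of $a_1,a_2,b_1,b_2$ to $w_1,\dots,w_5$, and each of $\alpha,\beta$ to $w_1,w_2,w_3$. Then $\deg y=4$, the $a_i,b_i$ have degree 7, $\alpha,\beta$ have degree 6, and each $w_i$ has degree at least 6. So $y$ is the only small vertex, with $\delta(y)=2$; its neighbors have defect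 $-1$, and every other non-root vertex has defect at most $0$ and distance at least 2 from $y$. So (2) holds for all pairs, at any distance, and the graph is weakly 12-cohesive. In $H=\{\alpha,\beta,a_1,a_2,b_1,b_2,y\}$ the vertices of degree at least 3 within $H$ are $\alpha,\beta,y$, and only $\alpha,\beta$ are adjacent. So every copy of $T$ in $H$ has centers $\alpha,\beta$ and vertex set $H\setminus\{y\}$. Each vertex of $H\setminus\{y\}$ has a neighbor in $B$, and $y$ has none. So $B$ is a maximal $b$-set, and every copy in $H$ isolates $y$. The copy with centers $\alpha$ (leaves $a_2,\beta$) and $a_1$ (leaves $y,w_1$) is non-separating, since $b_1,b_2$ hang on $w_2$. We now do this in general.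

Let $T$ be a double star. Everything in (i)–(vii) holds for every maximal $b$-set; in particular both centers of $T$ have at least two leaves. Let $\mathcal C$ be the set of admissible copies $F_1$ in $G$ in which some $y\in Y_2$ is the image of a leaf of $T$ and $N(y)\not\subseteq F_1$.

**Step 1: $\mathcal C\ne\emptyset$.** *We need at least one competitor.* Take the situation of Section 6 for some maximal $b$-set, and $f\in N_\alpha$. Since $f\in S\subseteq A_0$ is normal, $f\in V^\circ$, and it has at least $n$ neighbors outside $\Pi\cup Y_2$ by Claim 1(b). Excluding $b$, $\alpha$ and the $p$ vertices of $(N_\alpha\setminus\{f\})\cup\{\beta\}$ leaves at least $n-2-p=q$ of them. The double star with adjacent centers $\alpha$ and $f$, where $\alpha$ has the $p$ leaves $(N_\alpha\setminus\{f\})\cup\{\beta\}$ and $f$ has as leaves $y$ and $q-1$ of these remaining vertices, is an admissible copy of $T$. It contains at most $q-1$ vertices of $N_\beta\subseteq N(y)$, so $N(y)$ is not contained in it, and it is in $\mathcal C$.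

**Step 2: the extremal choice.** *We set up the second competition and show that its winner is not maximal in the first.* Choose $F_1\in\mathcal C$, with corresponding leaf image $y\in Y_2$, such that the component $M$ of $G-F_1$ containing $b$ is as large as possible. $M$ is a $b$-set. Let $B_2\supseteq M$ be a maximal $b$-set, with $H_2=V\setminus B_2=F_2\cup\{y_2\}$ and $\alpha_2,\beta_2,N_{\alpha_2},N_{\beta_2}$ as in Section 6. If $B_2=M$, then $F_1\subseteq H_2$, so $F_1=F_2$ as vertex sets by (vi); but $y\in F_1$ is small while all vertices of $F_2$ are normal. So $B_2\supsetneq M$ and, as $G[B_2]$ is connected, there is $s\in B_2\setminus M$ adjacent to a vertex of $M$.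

**Step 3: there is $f_2\in N(y_2)\setminus F_1$.** *This vertex will be a center of the better copy.* If $y_2=y$, this is the choice of $y$. Let $y_2\ne y$. Then $\operatorname{dist}(y,y_2)\ge4$ by (3), so all vertices of $N(y_2)$ have distance at least 3 from $y$. In $F_1$, only the leaves at the center not adjacent (in the copy) to $y$ can have distance at least 3 from $y$. The other center has at least two leaves, so these number at most $n-4<n-2=|N(y_2)|$. Hence $N(y_2)\not\subseteq F_1$.

**Step 4: a better copy.** *We contradict the choice of $F_1$.* Since $f_2\in N(y_2)\subseteq F_2\subseteq H_2$, we have $f_2\notin M\cup F_1$. As $M$ is a component of $G-F_1$, $f_2$ has no neighbor in $M$; in particular $b\notin N(f_2)$. By symmetry let $f_2\in N_{\alpha_2}$, and put $p=|N_{\alpha_2}|$, $q=|N_{\beta_2}|$. As in Step 1, $f_2\in V^\circ$ is normal and has at least $n$ neighbors outside $\Pi\cup Y_2$. At least $n-3-(p-1)=q$ of these are outside $\{\alpha_2,\beta_2,s\}\cup N_{\alpha_2}$. Let $F_3$ be the double star with adjacent centers $\alpha_2$ and $f_2$, where $\alpha_2$ has the leaves $(N_{\alpha_2}\setminus\{f_2\})\cup\{\beta_2\}$ and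 $f_2$ has as leaves $y_2$ and $q-1$ of these vertices. It is an admissible copy of $T$. It is disjoint from $M$ and misses $s$, because its vertices are in $H_2=V\setminus B_2$ or are neighbors of $f_2$ different from $s$. Also $|F_3\cap N_{\beta_2}|\le q-1$, so $N(y_2)\not\subseteq F_3$ and $F_3\in\mathcal C$. But the component of $G-F_3$ containing $b$ contains $M\cup\{s\}$, contradicting the choice of $F_1$.

So (5) is impossible when $T$ is not a star.

## 8. Stars: the structure of $H$

Let $T=K_{1,n-1}$, $n\ge3$, let $B$ be a maximal $b$-set, $F$ an admissible copy in $H$, and $C=H\setminus F\ne\emptyset$. **The purpose of this section** is to show that the left-over vertices look as in the $K_{2,3}$ example or have defect 2, and to settle $n=3$.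

**(S1) If $z\in H\cap A_0$ has at least $n$ neighbors in $H\cap A_0$, then $S=\{z\}$.** For any $s\in S\setminus\{z\}$ there would be an admissible star in $H$ centered at $z$ and missing $s$, contradicting (M). So $S\subseteq\{z\}$.

**(S2) Normal vertices of $H^\circ$ (that is, of $H\cap A_0$) lie in $S$.** Let $x\in H^\circ\setminus S$ be normal. By (D) it has at least $n$ neighbors in $H^\circ$, so (S1) gives $S=\{x\}$, contradicting $x\notin S$.

**(S3) $|S|\ge2$; hence, by (S1), every $z\in H\cap A_0$ has at most $n-1$ neighbors in $H\cap A_0$.** Suppose $S=\{s\}$. By (S2) the vertices of $F\setminus\{s\}$ are small, so pairwise non-adjacent; so, as $n\ge3$, $s$ is the center of $F$. There are at least two vertices in $F\setminus\{s\}$, at pairwise distance 2, so they are in $Y_1$ by (2). By (D) and (S2) their neighbors all lie in $S=\{s\}$. So $n-1=1$, a contradiction.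

**(S4) $\Pi\cap H=\emptyset$.** If $f_y\in H$, then $f_y\notin S$ by (M), so all its neighbors are in $H$. By Claim 1(a) and (S2), its at least $n+1$ neighbors other than $y$ lie in $S\subseteq F$, which is impossible as $|F|=n$. If $y\in Y_3\cap H$, then $f_y\in B$, so $y\in S\cap\Pi$, contradicting (M).

So $H\subseteq A_0$, and $\deg_H(z)\le n-1$ for all $z\in H$. As $C\cap S=\emptyset$, (S2) gives $C\subseteq Y_1\cup Y_2$. A small $c\in H\setminus S$ has $N(c)\subseteq H$, consisting of normal vertices, so by (S2):

**(S5)** $N(c)\subseteq S\subseteq F$ for every small $c\in H\setminus S$, in particular for $c\in C$.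

**(S6) Let $c\in C\cap Y_1$ and $Z=N(c)$. Then $\deg_H(z)\le n-2$ for all $z\in Z$; there is $t\in H\setminus(Z\cup\{c\})$ adjacent to all of $Z$; and $n\ge4$.** Since $|Z|=n-1$ and $Z\subseteq F$, $F=Z\cup\{t\}$ for some $t$, and $t\ne c$ because $c\notin F$. If the center of $F$ were some $z\in Z$, then $\deg_H(z)\ge(n-1)+1$, counting $c$, contradicting (S3). So $t$ is the center, and is adjacent to all of $Z$. If $\deg_H(z)=n-1$ for some $z\in Z$, then $\{z\}\cup N_H(z)$ is an admissible star in $H$, so it contains $S\supseteq Z$ by (M). So $z$ is adjacent to $Z\setminus\{z\}$, $t$ and $c$. These are $n$ vertices, a contradiction. Finally $z\sim t,c$ gives $2\le\deg_H(z)\le n-2$.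

**(S7) If $n=3$, then $C\cap Y_2=\emptyset$.** Let $c\in C\cap Y_2$. Then $\deg(c)=1$, $N(c)=\{f\}$, and $f\in S\subseteq F$ by (S5). As $\deg_H(f)\le2$ and $f$ has a neighbor in the path $F$, $N_H(f)=\{c,\alpha\}$ with $\alpha\in F$, and $F$ is a path $f\alpha\beta$. The path $cf\alpha$ is an admissible copy in $H$, so $\beta\notin S$ by (M), and $\beta$ is small by (S2). As $\operatorname{dist}(\beta,c)\le3$ and $\delta(c)=2$, (4) gives $\delta(\beta)=1$, so $\deg(\beta)=2$. By (S5) and (M), $N(\beta)\subseteq S\subseteq F\cap\{c,f,\alpha\}=\{f,\alpha\}$. So $\beta\sim f$, contradicting $N_H(f)=\{c,\alpha\}$.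

By (S6) and (S7), for $n=3$ we have $C=\emptyset$, contradicting (5). **So let $n\ge4$.**

## 9. Stars with at least four vertices: a second competition

In the $K_{2,3}$ example the rescuing star had the stuck vertex $c$ as a leaf and did not contain $N(c)$. We let all such stars compete, with one more condition that prevents a different vertex, of defect 2, from being cut off. Let $\mathcal C$ be the set of admissible stars $F_1$ in $G$ such that

* some leaf $y$ of the star is in $Y_1\cup Y_2$ and $N(y)\not\subseteq F_1$; and
* $N(y')\not\subseteq F_1$ for every $y'\in Y_2$.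

**Construction (8).** *This produces members of $\mathcal C$ from a vertex of defect 2.* Let $c\in Y_2$, let $x\in N(c)$ with $x\in V^\circ$, and let $Q$ be a set with $|Q|\le1$, where $Q=\{b\}$ if $b\in N(x)$. As a non-root neighbor of a small vertex, $x$ is normal, so by Claim 1(b) it has at least $n$ neighbors outside $\Pi\cup Y_2$. Since $|N(c)|=n-2\ge2$, we may choose $z\in N(c)\setminus\{x\}$, and then a set $X$ of $n-2$ neighbors of $x$ outside $\Pi\cup Y_2\cup Q\cup\{z\}$. Then $b\notin X$, so $X\subseteq V^\circ$, and $c\notin X$ since $c\in Y_2$. We claim that the star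
$$\{x,c\}\cup X\quad\text{with center }x\quad\text{is in }\mathcal C.\tag{8}$$
It is admissible. Its leaf $c$ is in $Y_2$, and $N(c)$ is not contained in it because $z$ is missing. For $y'\in Y_2\setminus\{c\}$, all vertices of the star are within distance 2 of $c$, while $\operatorname{dist}(c,y')\ge4$ by (3), so the vertices of the non-empty set $N(y')$ have distance at least 3 from $c$. Hence $N(y')$ is not contained in the star.

**Step ($\alpha$): $\mathcal C\ne\emptyset$.** *We need a competitor to start from.* Take a maximal $b$-set, an admissible copy $F$ in $H$, and $C\ne\emptyset$.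

If there is $c\in C\cap Y_2$, use (8) with some $x\in N(c)\subseteq S$ and $Q=\{b\}$; here $x\in V^\circ$, since $x\in S\subseteq A_0$ is normal.

Otherwise there is $c\in C\cap Y_1$. Pick $f\in N(c)=Z\subseteq S$, which is normal and in $V^\circ$, and a set $X$ of $n-2$ neighbors of $f$ outside $\Pi\cup Y_2\cup\{b,c\}$; this is possible by Claim 1(b). Let $F_3=\{f,c\}\cup X$, an admissible star with center $f$ and leaf $c\in Y_1$. We have $N(c)\not\subseteq F_3$: otherwise $Z\setminus\{f\}\subseteq X$, so $f$ is adjacent to the $n-2$ vertices of $Z\setminus\{f\}$ and to $c$, and $\deg_H(f)\ge n-1$, contradicting (S6). If $F_3\in\mathcal C$, we are done. If not, some $c_3\in Y_2$ has $N(c_3)\subseteq F_3$. As $\operatorname{dist}(c,c_3)\ge3$ by (3), $c,f\notin N(c_3)$. So $N(c_3)\subseteq X$, and $N(c_3)=X$ since both sets have $n-2$ elements. Now use (8) with $c_3$, any $x\in X$, and $Q=\{b\}$. Here $x\in V^\circ$, since $X$ avoids $\Pi\cup Y_2\cup\{b\}$.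

**The extremal choice.** Choose $F_1\in\mathcal C$, with center $f$ and leaf $y$ as in the first condition, such that the component $M\ni b$ of $G-F_1$ is as large as possible. $M$ is a $b$-set. Let $B_2\supseteq M$ be a maximal $b$-set, with $H_2,S_2$ playing the roles of $H,S$ of Section 8.

**Step ($\beta$): $B_2\ne M$.** *As in Section 7, the winner leaves room to grow.* Suppose $B_2=M$. Then $F_1\subseteq H_2$ is an admissible copy, and $H_2\setminus F_1\ne\emptyset$ by (5); let $c\in H_2\setminus F_1$. By Section 8 applied with $F=F_1$, $c\in Y_1\cup Y_2$ and $N(c)\subseteq S_2\subseteq F_1$. As $\deg_{H_2}(f)\le n-1$ and $f$ is adjacent to the $n-1$ other vertices of $F_1$, $c\not\sim f$. Also $c\not\sim y$, as both are small. So $|N(c)|\le n-2$, hence $c\in Y_2$, and $N(c)\subseteq F_1$ contradicts the second condition for $F_1\in\mathcal C$.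

So, as $G[B_2]$ is connected, there is $s\in B_2\setminus M$ adjacent to a vertex of $M$. Let $F_2$ be an admissible copy in $H_2$ and $C_2=H_2\setminus F_2\ne\emptyset$. Two remarks will be used.

* **(R1)** A vertex $x\notin M\cup F_1$ has no neighbor in $M$, because $M$ is a component of $G-F_1$. In particular $x\not\sim b$.
* **(R2)** There is no $F'\in\mathcal C$ with $F'\cap M=\emptyset$ and $s\notin F'$: the component of $G-F'$ containing $b$ would contain $M\cup\{s\}$, contradicting the choice of $F_1$.

Since $\emptyset\ne C_2\subseteq Y_1\cup Y_2$, one of the following two cases applies.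

**Step ($\gamma$): there is $c\in C_2\cap Y_2$.** *We build a star forbidden by (R2).* By the second condition for $F_1$ there is $x\in N(c)\setminus F_1$. By (S5), $x\in S_2\subseteq H_2$, so $x\notin M$; and $x$ is normal and in $A_0$, so $x\in V^\circ$. By (R1), $N(x)\cap M=\emptyset$; in particular $b\notin N(x)$, so (8) may be applied with $Q=\{s\}$. It gives $F'=\{x,c\}\cup X\in\mathcal C$. Here $x,c\in H_2$, which is disjoint from $B_2\supseteq M\cup\{s\}$, and $X\subseteq N(x)\setminus\{s\}$ is disjoint from $M$. This contradicts (R2).

**Step ($\delta$): there is $c\in C_2\cap Y_1$.** *Here we first find a center outside $F_1$, then repeat the two-stage construction of Step ($\alpha$) away from $M\cup\{s\}$.* Let $Z=N(c)\subseteq S_2$, and let $t$ be as in (S6), for $H_2$ and $F_2$.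

*There is $f_2\in Z\setminus F_1$.* If $c=y$, this is the first condition for $F_1$. Let $c\ne y$ and suppose $Z\subseteq F_1$. As $y\notin Z$ (small vertices are non-adjacent) and $|Z|=n-1$, $F_1=Z\cup\{y\}$. The center $f$ is not $y$, so $f\in Z$, and $f$ is adjacent to the $n-2$ vertices of $Z\setminus\{f\}$, to $c$ and to $t$. So $\deg_{H_2}(f)\ge n$, contradicting (S6).

Now $f_2\in S_2\subseteq H_2$, so $f_2\notin M\cup F_1$ and $N(f_2)\cap M=\emptyset$ by (R1), in particular $b\notin N(f_2)$; also $f_2\in V^\circ$ is normal. By Claim 1(b), choose a set $X_2$ of $n-2$ neighbors of $f_2$ outside $\Pi\cup Y_2\cup\{c,s\}$, and put $F_3=\{f_2,c\}\cup X_2$. It is an admissible star with center $f_2$ and leaf $c$. It is disjoint from $M$ and misses $s$, since $f_2,c\in H_2$, $X_2\subseteq N(f_2)$ and $s\notin X_2$. We have $N(c)\not\subseteq F_3$: otherwise $Z\setminus\{f_2\}\subseteq X_2$, so $f_2$ is adjacent to $Z\setminus\{f_2\}$ and $c$, and $\deg_{H_2}(f_2)\ge n-1$, contradicting (S6). If $F_3\in\mathcal C$, this contradicts (R2).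

Otherwise some $c_3\in Y_2$ has $N(c_3)\subseteq F_3$. By (3), $\operatorname{dist}(c,c_3)\ge3$, so $c,f_2\notin N(c_3)$, and by size $N(c_3)=X_2$. By the second condition for $F_1$, there is $x\in X_2\setminus F_1$. As $X_2\cap M=\emptyset$, $x\notin M\cup F_1$, so $N(x)\cap M=\emptyset$ by (R1), and $b\notin N(x)$. Moreover $x$ is normal, as a non-root neighbor of the small vertex $c_3$, and $x\notin\Pi$; so $x\in V^\circ$. Apply (8) with $c_3$, $x$ and $Q=\{s\}$ to get $F'=\{x,c_3\}\cup X\in\mathcal C$. We check the conditions of (R2):

* $X\cap M=\emptyset$, since $X\subseteq N(x)$, and $s\notin X$ by construction;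
* $x\notin M$, and $x\ne s$ since $s\notin X_2$;
* $c_3\notin M$, since $c_3\in N(x)$ and $N(x)\cap M=\emptyset$;
* $c_3\ne s$, since $N(c_3)=X_2$ is disjoint from $M$ while $s$ has a neighbor in $M$.

So (R2) is contradicted.

Hence (5) is impossible for stars too. This proves Theorem B and, by the deduction in Section 1, Theorem A: $f(T)=2n$ for every $n$-tree $T$ with $n\ge3$. $\blacksquare$
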